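\title{Algebras of binary relations with intersection, composition and residuals are not finitely axiomatizable}

\begin{abstract}
We consider the algebras that are isomorphic to algebras of binary relations under intersection, composition and one or both residuals of composition, and we prove that these classes are not finitely axiomatizable in first-order logic. To every bounded lattice $L$ we attach a residuated algebra $A(L)$, finite if $L$ is finite, that is representable by binary relations if and only if $L$ is representable by pairwise commuting equivalence relations. A theorem of Haiman on lattices without such a representation and an ultraproduct argument then give the result. The same algebras show that the representation classes for intersection, composition and identity, with or without union and the empty relation, are not finitely axiomatizable. All of these classes have recursive universal axiomatizations.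
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The problem}

Let $U$ be a set. For binary relations $a,b\subseteq U\times U$ define
\begin{gather*}
a\cdot b=a\cap b,\qquad a;b=\{(u,v):\exists w\,((u,w)\in a\text{ and }(w,v)\in b)\},\\
a\backslash b=\{(u,v):\forall w\,((w,u)\in a\Rightarrow (w,v)\in b)\},\\
b/a=\{(u,v):\forall w\,((v,w)\in a\Rightarrow (u,w)\in b)\}.
\end{gather*}
The last two operations are the \emph{residuals} of composition. A pair $(u,v)$ lies in $a\backslash b$ exactly when $a;\{(u,v)\}\subseteq b$. Hence $a\backslash b$ is the largest relation $x$ with $a;x\subseteq b$, and in the same way $b/a$ is the largest relation $x$ with $x;a\subseteq b$. The residuals are thus the best available substitutes for division.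

We shall also use the symbols $+$, $0$ and $1'$, which denote union, the empty relation and the identity relation $\mathrm{Id}_U=\{(u,u):u\in U\}$. Let $\Lambda$ be a signature consisting of some of the symbols $\cdot,+,;,\backslash,/,0,1'$. An \emph{algebra of binary relations} of signature $\Lambda$ is a nonempty set of relations on some base set $U$ (which may be empty) that is closed under the operations of $\Lambda$, taken with these operations. The \emph{representation class} $\mathrm R(\Lambda)$ consists of all algebras of signature $\Lambda$ that are isomorphic to an algebra of binary relations. Equivalently, $A\in\mathrm R(\Lambda)$ if there is a \emph{representation}, that is, an injective map $\varphi\colon A\to\mathcal P(U\times U)$ that carries every operation of $\Lambda$ to the corresponding operation on relations. All our signatures contain $\cdot$, and $x\le y$ means $x\cdot y=x$. A class of algebras is \emph{finitely axiomatizable} if it is the class of all models of a finite set of first-order sentences in its signature.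

It is known that the equational theory of $\mathrm R(\cdot,;,\backslash,/)$ is finitely axiomatizable. The conjecture that we address, which comes from \cite{LSR}, is that the classes $\mathrm R(\cdot,;,\backslash)$ and $\mathrm R(\cdot,;,\backslash,/)$ themselves are not finitely axiomatizable.

\subsection*{What to expect}

Order and composition alone cause no difficulty. If $(A,\le,;,e)$ is a monoid with a partial order for which $;$ is monotone, put $\kappa(a)=\{(u,v)\in A\times A: v\le u;a\}$. Then $\kappa(a);\kappa(b)=\kappa(a;b)$, with midpoint $u;a$, and $\kappa(a)\subseteq\kappa(b)$ holds only if $a\le b$, because $(e,a)\in\kappa(a)$. This map preserves meets only if $(u;a)\cdot(u;b)\le u;(a\cdot b)$, and this law fails even for relations: take $u=\{0,1\}^2$, $a=\{(0,0)\}$, $b=\{(1,0)\}$. So the question concerns the interaction of intersection with composition.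

One can still hope to build a representation step by step, adding a new midpoint $w$ whenever a pair $(u,v)$ is to lie in a product $a;b$. The signature has neither converse nor identity, so nothing seems to force the pairs of the representation to close up into cycles, and we shall see in Section~\ref{sec:residuals} that away from cycles midpoints can be added freely. Together with the finite equational basis this suggests that finitely many axioms might suffice. The hope fails for one reason: a relation of the form $x\backslash x$ is reflexive. The residuals therefore force a loop at every point, a loop that lies in a product $a;b$ unfolds into a cycle, and on cycles intersection and composition are strong enough to express that a relation is symmetric. This lets us encode the representation problem for lattices by commuting equivalence relations.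

\subsection*{Results}

\begin{theorem}\label{thm:main}
The classes $\mathrm R(\cdot,;,\backslash)$ and $\mathrm R(\cdot,;,\backslash,/)$ are not finitely axiomatizable.
\end{theorem}

A lattice $L$ is \emph{linear} if there are a nonempty set $\Omega$ and equivalence relations $\rho_a$ on $\Omega$ $(a\in L)$ such that
\begin{equation}\label{eq:linear}
a\mapsto\rho_a \text{ is injective},\qquad \rho_{a\wedge b}=\rho_a\cap\rho_b,\qquad \rho_{a\vee b}=\rho_a;\rho_b .
\end{equation}
In Section~\ref{sec:AL} we attach to every bounded lattice $L$ an algebra $A(L)$ with operations $\cdot,+,;,\backslash,/$ and constants $0$ and $E$. Its elements are sets; $\cdot$, $+$ and $0$ are $\cap$, $\cup$ and $\emptyset$, the constant $E$ is a unit for $;$ and interprets the symbol $1'$, and $A(L)$ is finite if $L$ is finite.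

\begin{theorem}\label{thm:equiv}
For a bounded lattice $L$ the following are equivalent.
\begin{enumerate}
\item[(1)] $L$ is linear.
\item[(2)] The $(\cdot,;,\backslash,/)$-reduct of $A(L)$ is in $\mathrm R(\cdot,;,\backslash,/)$.
\item[(3)] The $(\cdot,;,\backslash)$-reduct of $A(L)$ is in $\mathrm R(\cdot,;,\backslash)$.
\item[(4)] The $(\cdot,;,/)$-reduct of $A(L)$ is in $\mathrm R(\cdot,;,/)$.
\item[(5)] There is an injective map $\varphi\colon A(L)\to\mathcal P(U\times U)$ preserving $\cdot$ and $;$ with $\varphi(E)$ reflexive.
\item[(6)] There is an injective map $\varphi\colon A(L)\to\mathcal P(U\times U)$ preserving $\cap,\cup,;,\emptyset$ with $\varphi(E)=\mathrm{Id}_U$.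
\end{enumerate}
\end{theorem}

The lattices to which we apply Theorem~\ref{thm:equiv} are supplied by the following theorem. Apart from standard facts of model theory it is the only outside result that we use.

\begin{theorem}[Haiman \cite{Haiman}]\label{thm:haiman}
There are finite lattices $L_n$ $(n\ge3)$ such that
\begin{enumerate}
\item[(i)] $L_n$ is not linear;
\item[(ii)] every proper sublattice of $L_n$ is linear;
\item[(iii)] every generating set of $L_n$ has at least $n$ elements.
\end{enumerate}
\end{theorem}

Theorem~\ref{thm:main} is a special case of part (a) of the next theorem.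

\begin{theorem}\label{thm:strong}
Let $\Lambda$ be one of the signatures $(\cdot,;,\backslash)$, $(\cdot,;,/)$, $(\cdot,;,\backslash,/)$, or a signature with $\{\cdot,;,1'\}\subseteq\Lambda\subseteq\{\cdot,+,;,0,1'\}$.
\begin{enumerate}
\item[(a)] $\mathrm R(\Lambda)$ is not finitely axiomatizable. More strongly, let $L_n$ be the lattices of Theorem~\ref{thm:haiman}. The $\Lambda$-reducts of the finite algebras $A(L_n)$ are not in $\mathrm R(\Lambda)$, and every first-order sentence that is true throughout $\mathrm R(\Lambda)$ holds in the $\Lambda$-reduct of $A(L_n)$ for all but finitely many $n$.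
\item[(b)] $\mathrm R(\Lambda)$ is axiomatized by a recursive, necessarily infinite, set of universal sentences.
\end{enumerate}
\end{theorem}

There is no conflict with the finite equational basis mentioned above. By part (a) the finitely many axioms of that basis hold in $A(L_n)$ for all large $n$, so these algebras satisfy every equation valid in $\mathrm R(\cdot,;,\backslash,/)$ without being representable.

Section~\ref{sec:idea} explains on the five-element pentagon lattice what $A(L)$ has to achieve, and Section~\ref{sec:AL} defines it. Sections~\ref{sec:replin} and~\ref{sec:linrep} prove $(5)\Rightarrow(1)$ and $(1)\Rightarrow(6)$ of Theorem~\ref{thm:equiv}. Section~\ref{sec:residuals} shows, for general residuated algebras, that a representation as in (5) can be enlarged to one that preserves both residuals, and completes the proof of Theorem~\ref{thm:equiv}. Theorem~\ref{thm:strong} is proved in Sections~\ref{sec:ultra} and~\ref{sec:recursive}.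

\section{Preliminaries}\label{sec:prelim}

In a partially ordered set, ${\uparrow}S$ and ${\downarrow}S$ are the sets of elements above, respectively below, some element of $S$; we write ${\uparrow}s$ and ${\downarrow}s$ for ${\uparrow}\{s\}$ and ${\downarrow}\{s\}$. A \emph{down-set} is a set $S$ with ${\downarrow}S=S$.

\subsection*{Residuated semilattice monoids}

A \emph{residuated semilattice monoid} is an algebra $(A,\cdot,;,\backslash,/,e)$ such that $(A,\cdot)$ is a semilattice with order $\le$ (so that $a\cdot b$ is the meet of $a$ and $b$), the operation $;$ is associative and monotone in each argument, $e$ is a two-sided unit for $;$, and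
\begin{equation}\label{eq:resid}
a;x\le b\iff x\le a\backslash b,\qquad x;a\le b\iff x\le b/a .
\end{equation}
A \emph{reflexive representation} of $A$ is an injective map $\varphi\colon A\to\mathcal P(U\times U)$ with $\varphi(a\cdot b)=\varphi(a)\cap\varphi(b)$, $\varphi(a;b)=\varphi(a);\varphi(b)$ and $\varphi(e)\supseteq\mathrm{Id}_U$. Nothing is required of the residuals. Condition (5) of Theorem~\ref{thm:equiv} asks for a reflexive representation of $A(L)$.

\begin{lemma}\label{lem:basic}
Let $A$ be a residuated semilattice monoid and let $\varphi\colon A\to\mathcal P(U\times U)$ be injective and preserve $\cdot$ and $;$.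
\begin{enumerate}
\item[(a)] $\varphi(a)\subseteq\varphi(b)$ if and only if $a\le b$.
\item[(b)] If $e\not\le x$, then $(r,r)\notin\varphi(x)$ for some $r\in U$.
\item[(c)] If $\varphi$ preserves $\backslash$ or $/$, then $\varphi(e)$ is reflexive.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Both conditions are equivalent to $\varphi(a\cdot b)=\varphi(a)$.

(b) By (a) there is a pair $(r,s)\in\varphi(e)\setminus\varphi(x)$. If $(r,r)\in\varphi(x)$, then $(r,s)\in\varphi(x);\varphi(e)=\varphi(x;e)=\varphi(x)$, which is false.

(c) Since $e;x=x=x;e$, the equivalences \eqref{eq:resid} give $e\backslash e=e=e/e$. So $\varphi(e)$ has the form $p\backslash p$ or $p/p$ for the relation $p=\varphi(e)$. The pair $(u,u)$ lies in $p\backslash p$ because $(w,u)\in p$ implies $(w,u)\in p$, and it lies in $p/p$ because $(u,w)\in p$ implies $(u,w)\in p$.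
\end{proof}

Part (c) is the only use that we make of the residuals when we show that an algebra is \emph{not} representable.

\subsection*{Linear lattices}

Let $(\rho_a)_{a\in L}$ satisfy \eqref{eq:linear}. Then $\rho_a;\rho_b=\rho_{a\vee b}=\rho_b;\rho_a$, so the relations commute pairwise, and $\rho_a\subseteq\rho_b$ if and only if $a\le b$, since both say $\rho_{a\wedge b}=\rho_a$. The composite of two commuting equivalence relations is the least equivalence relation containing both. Hence $L$ is linear if and only if it is isomorphic to a sublattice of the lattice of equivalence relations on a set whose members commute pairwise. A sublattice of a linear lattice is linear. The basic example is the lattice of subspaces of a vector space $V$: let $\Omega=V$ and let $x\mathrel{\rho_W}y$ mean $x-y\in W$; then $\rho_W\cap\rho_{W'}=\rho_{W\cap W'}$ and $\rho_W;\rho_{W'}=\rho_{W+W'}$.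

\subsection*{Model theory}

An ultrafilter $\mathcal U$ on a set $N$ is \emph{nonprincipal} if it contains no finite set; then it contains every cofinite set. Every infinite subset of $N$ belongs to some nonprincipal ultrafilter. A property of $n\in N$ holds \emph{$\mathcal U$-almost everywhere} if the set of $n$ with the property is in $\mathcal U$. The \emph{ultraproduct} $\prod_n M_n/\mathcal U$ of structures $M_n$ consists of the classes $(m_n)/\mathcal U$ of sequences $m_n\in M_n$ under equality $\mathcal U$-almost everywhere, with operations and relations induced coordinatewise. We use the following textbook facts.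
\begin{itemize}
\item \emph{{\L}o\'s's theorem.} A first-order formula holds in $\prod_n M_n/\mathcal U$ of a tuple of classes if and only if it holds in $M_n$ of the $n$th coordinates for $\mathcal U$-almost all $n$. The same is true for structures with several nonempty sorts.
\item \emph{Compactness.} A set of first-order sentences has a model if each of its finite subsets has one.
\item \emph{Universal classes.} A sentence is \emph{universal} if it has the form $\forall\bar x\,\theta$ with $\theta$ quantifier-free. A class closed under isomorphism, substructures and ultraproducts is the class of models of the universal sentences true in all of its members.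
\item \emph{Completeness.} The consequences of a finite set of sentences form a recursively enumerable set.
\end{itemize}

\section{The pentagon, and how to force symmetry}\label{sec:idea}

The conditions \eqref{eq:linear} involve only intersection and composition, except for the requirement that the $\rho_a$ be equivalence relations. So the first attempt is to regard a lattice $L$ with least element $0$ as an algebra in which $\cdot$ is $\wedge$, $;$ is $\vee$ and the unit is $0$, and to ask for an injective map $a\mapsto P_a$ with $P_{a\wedge b}=P_a\cap P_b$, $P_{a\vee b}=P_a;P_b$ and $P_0$ reflexive. Each $P_a$ is then reflexive, since $P_0\subseteq P_a$, and transitive, since $P_a;P_a=P_a$. Only symmetry is missing. We show that this gap is real.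

A linear lattice is modular: if $a\le c$, then $(a\vee b)\wedge c\le a\vee(b\wedge c)$. Indeed, let $x\mathrel{\rho_c}y$ and $x\mathrel{\rho_a}z\mathrel{\rho_b}y$. By \emph{symmetry} $z\mathrel{\rho_a}x$, so $z\mathrel{\rho_c}x\mathrel{\rho_c}y$, so $z\mathrel{\rho_{b\wedge c}}y$, and $(x,y)\in\rho_a;\rho_{b\wedge c}$. The pentagon $N_5=\{0,a,b,c,1\}$, with $0<a<c<1$, $0<b<1$, $a\vee b=1$ and $b\wedge c=0$, is not modular, because $(a\vee b)\wedge c=c$ and $a\vee(b\wedge c)=a$. It is a smallest non-linear lattice, since a lattice with at most four elements is a chain or the four-element Boolean lattice, and these are lattices of subspaces.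

\begin{example}\label{ex:square}
The pentagon is represented by partial orders. Let $U=\{00,10,01,11\}$ be the set of vertices of a square, let $P_0=\mathrm{Id}_U$, let $P_1$ be the coordinatewise order, and put
\begin{gather*}
P_a=P_0\cup\{(00,10),(01,11)\},\qquad P_b=P_0\cup\{(00,01),(10,11)\},\\
P_c=P_a\cup\{(00,11)\}.
\end{gather*}
These are five distinct reflexive and transitive relations, and $P_x\subseteq P_y$ for $x\le y$. For $x\le y$ this gives $P_x\cap P_y=P_x$ and $P_x;P_y=P_y;P_x=P_y$. The incomparable pairs are $a,b$ and $c,b$. We have $P_a\cap P_b=P_c\cap P_b=P_0$. Also $P_a;P_b=P_b;P_a=P_1$, because one can raise the two coordinates in either order, and then $P_c;P_b=P_b;P_c=P_1$, because $P_a\subseteq P_c\subseteq P_1$ and $P_1$ is transitive.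
\end{example}

So $L$ must be enlarged by elements that force symmetry. Three devices are needed.

\subsection*{First device: points that name pairs}

The converse of a relation can be computed by intersection, composition and identity if the base contains points that stand for pairs. Let $q$ be a relation on a set $\Omega$. Add to $\Omega$ one new point $t=(x,y)$ for each pair of $q$, and let $\alpha$ consist of the pairs $(x,(x,y))$ and $\beta$ of the pairs $((x,y),y)$. Then $\alpha;\beta=q$. For a relation $p$ on $\Omega$, the loop at $t=(x,y)$ lies in $\beta;p;\alpha$ if and only if $(y,x)\in p$. Hence $\alpha;(\mathrm{Id}\cap(\beta;p;\alpha));\beta$ is the intersection of $q$ with the converse of $p$, and it is contained in $p$ if $p$ is symmetric. The next lemma is the reverse implication, for arbitrary relations, with the identity weakened to a reflexive relation.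

\begin{lemma}\label{lem:sym}
Let $\varepsilon,\alpha,\beta,p$ be relations on a set $U$ such that $\varepsilon$ is reflexive and
\[
\alpha;(\varepsilon\cap(\beta;p;\alpha));\beta\subseteq p .
\]
If $(u,v)\in\alpha;\beta$ and $(v,u)\in p$, then $(u,v)\in p$.
\end{lemma}

\begin{proof}
Choose $t$ with $(u,t)\in\alpha$ and $(t,v)\in\beta$. The cycle $t\to v\to u\to t$ gives $(t,t)\in\beta;p;\alpha$, and $(t,t)\in\varepsilon$. The path $u\to t\to t\to v$ gives $(u,v)\in\alpha;(\varepsilon\cap(\beta;p;\alpha));\beta\subseteq p$.
\end{proof}

We shall therefore add elements $\alpha,\beta$ whose product is the top element of $L$ and which satisfy the inclusion of the lemma for every $p$ coming from $L$.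

\subsection*{Second device: one sort of points for each lattice element}

Lemma~\ref{lem:sym} reverses a pair $(v,u)\in P_a$ only if $(u,v)\in P_1$ is already known. In Example~\ref{ex:square} this happens only for $u=v$: the symmetric parts of all five relations equal the identity, and the lemma says nothing. We must make sure that for $a\not\le b$ some pair of $P_a\setminus P_b$ lies on a cycle. By Lemma~\ref{lem:basic}(b), non-inclusions of the form $e\not\le x$ are witnessed by loops. So we want elements $X,Y$ such that the unit is below $X;a;Y$ but not below $X;b;Y$. Then some loop $(r,r)$ unfolds into a cycle $r\to u\to v\to r$ whose middle step lies in $P_a$ and not in $P_b$. In the model above, with $p$ symmetric, the loop at $t=(x,y)$ lies in $\beta;p;\alpha$ only when $(x,y)\in p$. For \emph{all} loops at points of one sort to factor through $\rho_a$, the points of that sort have to be the pairs of $\rho_a$. This is why we introduce a sort of points for each $c\in L$, namely the pairs of $\rho_c$, and not only for $c=1$.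

\subsection*{Third device: down-sets}

With $;$ read as $\vee$ there are no residuals: the inequality $a\vee x\le b$ has no solution when $a\not\le b$. Also, relations between different sorts cannot always be composed, and the unit is a union over all sorts. Passing from the partial structure of basic relations to all of its down-sets repairs these three defects at once.

\section{The algebra $A(L)$}\label{sec:AL}

Throughout this section $L$ is a lattice with least element $0$ and greatest element $1$. The definitions below make sense for every such $L$, but they are read off from the linear case. Suppose that $(\rho_a)_{a\in L}$ on $\Omega$ satisfies \eqref{eq:linear}. For $c\in L$ let $T_c=\{(c,x,y):x\mathrel{\rho_c}y\}$ be the set of points of sort $c$. A point of sort $0$ is a point of $\Omega$ up to $\rho_0$, and the points of sort $1$ are the names of pairs of the first device. For $d\le c$, $d'\le c'$ and any $a$ consider the relations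
\begin{equation}\label{eq:R}
\begin{aligned}
R_{[c,d,a,d',c']}&=\{((c,x,y),(c',x',y')):\ x\mathrel{\rho_d}y\mathrel{\rho_a}x'\mathrel{\rho_{d'}}y'\}\subseteq T_c\times T_{c'},\\
R_{\langle c,d\rangle}&=\{(t,t):\ t=(c,x,y),\ x\mathrel{\rho_d}y\}\subseteq T_c\times T_c .
\end{aligned}
\end{equation}
The relation $R_{[0,0,a,0,0]}$ plays the part of $\rho_a$, and $R_{[0,0,0,1,1]}$ and $R_{[1,1,0,0,0]}$ play the parts of $\alpha$ and $\beta$. We shall prove in Section~\ref{sec:linrep} that composition, inclusion and intersection of the relations \eqref{eq:R} follow the formal rules that we now state.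

\begin{definition}\label{def:Sigma}
The elements of $L$ are called \emph{objects}. The set $\Sigma(L)$ consists of
\begin{itemize}
\item \emph{arrows} $[c,d,a,d',c']$ with $c,d,a,d',c'\in L$, $d\le c$, $d'\le c'$, with source $c$ and target $c'$;
\item \emph{tests} $\langle c,d\rangle$ with $c,d\in L$, $d\le c$, with source and target $c$.
\end{itemize}
The \emph{type} of an element is the pair (source, target). The \emph{product} $\sigma\tau$ is defined if and only if the target of $\sigma$ is the source of $\tau$, and is given by
\begin{align*}
[c,d,a,d',c']\,[c',f,b,f',c'']&=[c,\,d,\,a\vee(d'\wedge f)\vee b,\,f',\,c''],\\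
\langle c,g\rangle\,[c,d,a,d',c']&=[c,\,g\wedge d,\,a,\,d',\,c'],\\
[c,d,a,d',c']\,\langle c',g\rangle&=[c,\,d,\,a,\,d'\wedge g,\,c'],\\
\langle c,g\rangle\,\langle c,h\rangle&=\langle c,\,g\wedge h\rangle .
\end{align*}
The \emph{order} relates only elements of the same type:
\begin{align*}
[c,d,a,d',c']\le[c,f,b,f',c']&\iff d\le f,\ a\le b,\ d'\le f',\\
\langle c,g\rangle\le\langle c,h\rangle&\iff g\le h,\\
\langle c,g\rangle\le[c,d,a,d',c]&\iff g\le d\wedge a\wedge d',
\end{align*}
and an arrow is never below a test.
\end{definition}

The product $\sigma\tau$ has the source of $\sigma$ and the target of $\tau$. If $L$ is finite and $m$ is the number of pairs $d\le c$, then $|\Sigma(L)|=m+m^2|L|$.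

\begin{lemma}\label{lem:Sigma}
\begin{enumerate}
\item[(a)] The relation $\le$ is a partial order on $\Sigma(L)$.
\item[(b)] $(\sigma\tau)\pi$ is defined if and only if $\sigma(\tau\pi)$ is, and then they are equal.
\item[(c)] Let $\sigma\le\sigma'$. If $\sigma\tau$ is defined, then $\sigma'\tau$ is defined and $\sigma\tau\le\sigma'\tau$. If $\tau\sigma$ is defined, then $\tau\sigma'$ is defined and $\tau\sigma\le\tau\sigma'$.
\item[(d)] If $\sigma$ has type $(c,c')$, then $\langle c,c\rangle\sigma=\sigma=\sigma\langle c',c'\rangle$.
\item[(e)] Elements of different types have no common lower bound. Two elements $\sigma,\tau$ of the same type have a meet $\sigma\wedge\tau$, given by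
\begin{gather*}
[c,d,a,d',c']\wedge[c,f,b,f',c']=[c,d\wedge f,a\wedge b,d'\wedge f',c'],\\
\langle c,g\rangle\wedge\langle c,h\rangle=\langle c,g\wedge h\rangle,\qquad
\langle c,g\rangle\wedge[c,d,a,d',c]=\langle c,g\wedge d\wedge a\wedge d'\rangle .
\end{gather*}
\end{enumerate}
\end{lemma}

\begin{proof}
(a) On arrows and on tests separately the relation is a product of copies of the order of $L$. No arrow is below a test, so antisymmetry holds, and transitivity has two mixed cases. If $\langle c,g\rangle\le\langle c,h\rangle\le[c,d,a,d',c]$, then $g\le h\le d\wedge a\wedge d'$. If $\langle c,g\rangle\le[c,d,a,d',c]\le[c,f,b,f',c]$, then $g\le d\wedge a\wedge d'\le f\wedge b\wedge f'$.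

(b) Both products are defined exactly when the target of $\sigma$ is the source of $\tau$ and the target of $\tau$ is the source of $\pi$. We suppress the objects and write $[d,a,d']$ and $\langle g\rangle$. For three arrows,
\begin{align*}
\big([d,a,d'][f,b,f']\big)[k,m,k']&=[d,\,a\vee(d'\wedge f)\vee b,\,f']\,[k,m,k'],\\
[d,a,d']\big([f,b,f'][k,m,k']\big)&=[d,a,d']\,[f,\,b\vee(f'\wedge k)\vee m,\,k'],
\end{align*}
and both equal $[d,\,a\vee(d'\wedge f)\vee b\vee(f'\wedge k)\vee m,\,k']$. For a test between two arrows the two bracketings are $[d,a,d'\wedge g][f,b,f']$ and $[d,a,d'][g\wedge f,b,f']$, and both equal $[d,\,a\vee(d'\wedge g\wedge f)\vee b,\,f']$. In the other six cases a test only meets an outer entry, and a product of arrows does not change its two outer entries. Under either bracketing the values are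
\begin{align*}
\langle g\rangle[d,a,d'][f,b,f']&=[g\wedge d,\,a\vee(d'\wedge f)\vee b,\,f'],\\
[d,a,d'][f,b,f']\langle g\rangle&=[d,\,a\vee(d'\wedge f)\vee b,\,f'\wedge g],\\
\langle g\rangle\langle h\rangle[d,a,d']&=[g\wedge h\wedge d,\,a,\,d'],\\
\langle g\rangle[d,a,d']\langle h\rangle&=[g\wedge d,\,a,\,d'\wedge h],\\
[d,a,d']\langle g\rangle\langle h\rangle&=[d,\,a,\,d'\wedge g\wedge h],\\
\langle g\rangle\langle h\rangle\langle k\rangle&=\langle g\wedge h\wedge k\rangle .
\end{align*}

(c) The products with $\sigma'$ are defined because $\sigma$ and $\sigma'$ have the same type. If $\sigma,\sigma'$ are both arrows or both tests, the two products are given by the same formula, whose entries are monotone lattice terms. Let $\sigma=\langle c,g\rangle$ and $\sigma'=[c,d,a,d',c]$ with $g\le d\wedge a\wedge d'$. Multiplying on the right by $[c,f,b,f',c'']$ and by $\langle c,h\rangle$ we need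
\[
[c,g\wedge f,b,f',c'']\le[c,d,a\vee(d'\wedge f)\vee b,f',c''],\qquad
\langle c,g\wedge h\rangle\le[c,d,a,d'\wedge h,c].
\]
The first holds because $g\wedge f\le d$, the second because $g\wedge h\le d\wedge a\wedge d'\wedge h$. Multiplying on the left by $[c'',f',b,f,c]$ and by $\langle c,h\rangle$ we need
\[
[c'',f',b,f\wedge g,c]\le[c'',f',b\vee(f\wedge d)\vee a,d',c],\qquad
\langle c,h\wedge g\rangle\le[c,h\wedge d,a,d',c],
\]
which hold because $f\wedge g\le d'$ and $h\wedge g\le h\wedge d\wedge a\wedge d'$.

(d) This is where the side conditions $d\le c$ and $d'\le c'$ are used: they give $c\wedge d=d$ and $d'\wedge c'=d'$.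

(e) The first statement holds because comparable elements have the same type. An arrow is below two arrows if and only if it is below the componentwise meet. The test $\langle c,k\rangle$ is below $[c,d,a,d',c]$ and $[c,f,b,f',c]$ if and only if $k\le d\wedge a\wedge d'\wedge f\wedge b\wedge f'$, that is, if and only if it is below the componentwise meet. Only tests are below a test; $\langle c,k\rangle$ is below $\langle c,g\rangle$ and $\langle c,h\rangle$ if and only if $k\le g\wedge h$, and below $\langle c,g\rangle$ and $[c,d,a,d',c]$ if and only if $k\le g\wedge d\wedge a\wedge d'$.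
\end{proof}

\begin{definition}\label{def:AL}
The algebra $A(L)$ is the set of all down-sets of $\Sigma(L)$, including $\emptyset$, with $I\cdot J=I\cap J$, $I+J=I\cup J$, the constant $0$ interpreted as $\emptyset$,
\begin{gather*}
I;J={\downarrow}\{\sigma\tau:\sigma\in I,\ \tau\in J,\ \sigma\tau\text{ defined}\},\\
I\backslash J=\{\sigma: I;{\downarrow}\sigma\subseteq J\},\qquad J/I=\{\sigma:{\downarrow}\sigma;I\subseteq J\},
\end{gather*}
and $E$ the set of all tests, so that $E={\downarrow}\{\langle c,c\rangle:c\in L\}$.
\end{definition}

\begin{lemma}\label{lem:AL}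
$(A(L),\cdot,;,\backslash,/,E)$ is a residuated semilattice monoid whose order is inclusion. If $\sigma\tau$ is defined, then ${\downarrow}\sigma;{\downarrow}\tau={\downarrow}(\sigma\tau)$. Moreover
\begin{equation}\label{eq:resmember}
\begin{aligned}
\sigma\in I\backslash J&\iff \tau\sigma\in J\text{ for all }\tau\in I\text{ with }\tau\sigma\text{ defined},\\
\sigma\in J/I&\iff \sigma\tau\in J\text{ for all }\tau\in I\text{ with }\sigma\tau\text{ defined}.
\end{aligned}
\end{equation}
\end{lemma}

\begin{proof}
The operation $;$ is monotone by its definition. An element of $(I;J);K$ lies below a product $\pi\kappa$ with $\kappa\in K$ and $\pi\le\sigma\tau$ for some $\sigma\in I$, $\tau\in J$; by Lemma~\ref{lem:Sigma}(c) it lies below $(\sigma\tau)\kappa$. Since also $\sigma\tau\in I;J$, the set $(I;J);K$ is the down-set generated by the defined products $(\sigma\tau)\kappa$. In the same way $I;(J;K)$ is generated by the defined products $\sigma(\tau\kappa)$, and Lemma~\ref{lem:Sigma}(b) gives associativity.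

For $\sigma$ of type $(c,c')$ we have $\langle c,g\rangle\sigma\le\langle c,c\rangle\sigma=\sigma$ and $\sigma\langle c',g\rangle\le\sigma\langle c',c'\rangle=\sigma$ by Lemma~\ref{lem:Sigma}(c),(d). Hence $E;I=I=I;E$.

The sets $I\backslash J$ and $J/I$ are down-sets, because $;$ is monotone. The operation $;$ distributes over arbitrary unions in each argument, and a down-set $X$ is the union of the sets ${\downarrow}\sigma$ with $\sigma\in X$. So $I;X\subseteq J$ if and only if $I;{\downarrow}\sigma\subseteq J$ for all $\sigma\in X$, that is, if and only if $X\subseteq I\backslash J$. The same argument on the other side gives the second half of \eqref{eq:resid}.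

By Lemma~\ref{lem:Sigma}(c), $I;{\downarrow}\sigma$ is the down-set generated by the defined products $\tau\sigma$ with $\tau\in I$, and ${\downarrow}\sigma;I$ is generated by the defined products $\sigma\tau$. As $J$ is a down-set, this gives \eqref{eq:resmember}. One more application of Lemma~\ref{lem:Sigma}(c) gives ${\downarrow}\sigma;{\downarrow}\tau={\downarrow}(\sigma\tau)$.
\end{proof}

\section{A reflexive representation makes the lattice linear}\label{sec:replin}

\begin{proposition}\label{prop:replin}
Let $L$ be a bounded lattice. If $A(L)$ has a reflexive representation, then $L$ is linear.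
\end{proposition}

\begin{proof}
A one-element lattice is linear, so let $0\ne1$. Let $\varphi\colon A(L)\to\mathcal P(U\times U)$ be a reflexive representation. By Lemma~\ref{lem:basic}(a), $\varphi$ preserves inclusions.

\smallskip
\emph{The copy of $L$ at the object $0$.} For $a\in L$ put $\widehat a={\downarrow}[0,0,a,0,0]$. The elements of type $(0,0)$ are the arrows $[0,0,x,0,0]$ and the test $\langle0,0\rangle$, which is below all of these arrows. Hence $\widehat 1$ is the set of all elements of type $(0,0)$, and by Lemmas~\ref{lem:Sigma}(e) and~\ref{lem:AL}
\begin{equation}\label{eq:hat}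
\widehat a;\widehat b=\widehat{a\vee b},\qquad \widehat a\cap\widehat b=\widehat{a\wedge b},\qquad E\cap\widehat1=\{\langle0,0\rangle\}\subseteq\widehat a .
\end{equation}

\smallskip
\emph{Symmetry, from the object $1$.} Put $\alpha={\downarrow}[0,0,0,1,1]$ and $\beta={\downarrow}[1,1,0,0,0]$. We compute
\begin{align*}
[0,0,0,1,1]\,[1,1,0,0,0]&=[0,0,0\vee(1\wedge1)\vee0,0,0]=[0,0,1,0,0],\\
[1,1,0,0,0]\,[0,0,a,0,0]\,[0,0,0,1,1]&=[1,1,a,0,0]\,[0,0,0,1,1]=[1,1,a,1,1],\\
[0,0,0,1,1]\,\langle1,a\rangle\,[1,1,0,0,0]&=[0,0,0,a,1]\,[1,1,0,0,0]=[0,0,a,0,0].
\end{align*}
The tests below $[1,1,a,1,1]$ are the $\langle1,g\rangle$ with $g\le a$. Therefore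
\[
\alpha;\beta=\widehat1,\qquad E\cap(\beta;\widehat a;\alpha)={\downarrow}\langle1,a\rangle,\qquad \alpha;(E\cap(\beta;\widehat a;\alpha));\beta=\widehat a .
\]
Since $\varphi$ preserves $\cap$ and $;$ and $\varphi(E)$ is reflexive, Lemma~\ref{lem:sym} applies to $\varphi(E),\varphi(\alpha),\varphi(\beta),\varphi(\widehat a)$ and yields
\begin{equation}\label{eq:claim}
(u,v)\in\varphi(\widehat1)\ \text{ and }\ (v,u)\in\varphi(\widehat a)\quad\Longrightarrow\quad (u,v)\in\varphi(\widehat a).
\end{equation}

\smallskip
\emph{The equivalence relations.} Since \eqref{eq:claim} gives symmetry only for pairs that can be traversed in both directions, we keep only such pairs. Let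
\[
V=\{u:(u,u)\in\varphi(\widehat1)\},\qquad \theta_a=\{(u,v):(u,v)\in\varphi(\widehat a)\text{ and }(v,u)\in\varphi(\widehat a)\}.
\]
If $(u,v)\in\theta_a$, then $(u,u)$ and $(v,v)$ lie in $\varphi(\widehat a;\widehat a)\subseteq\varphi(\widehat1)$, so $\theta_a\subseteq V\times V$. For $u\in V$ we have $(u,u)\in\varphi(E)\cap\varphi(\widehat1)=\varphi(E\cap\widehat1)\subseteq\varphi(\widehat a)$, so $\theta_a$ is reflexive on $V$. It is symmetric by definition and transitive because $\widehat a;\widehat a=\widehat a$. From $\widehat a\cap\widehat b=\widehat{a\wedge b}$ we get $\theta_a\cap\theta_b=\theta_{a\wedge b}$.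

\smallskip
\emph{Joins.} If $(u,w)\in\theta_a$ and $(w,v)\in\theta_b$, then $(u,v)\in\varphi(\widehat a;\widehat b)$ and $(v,u)\in\varphi(\widehat b;\widehat a)$, so $(u,v)\in\theta_{a\vee b}$ by \eqref{eq:hat}. Conversely, let $(u,v)\in\theta_{a\vee b}$. There is a point $w$ with $(u,w)\in\varphi(\widehat a)$ and $(w,v)\in\varphi(\widehat b)$, and we have to reverse these two steps. All three steps of the cycle $u\to w\to v\to u$ lie in the transitive relation $\varphi(\widehat1)$, so $(w,u)$ and $(v,w)$ lie in $\varphi(\widehat1)$. By \eqref{eq:claim}, $(w,u)\in\varphi(\widehat a)$ and $(v,w)\in\varphi(\widehat b)$. Thus $(u,w)\in\theta_a$ and $(w,v)\in\theta_b$, and $\theta_{a\vee b}=\theta_a;\theta_b$.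

\smallskip
\emph{Injectivity, from the object $a$.} Let $a\not\le b$. We show $\theta_a\not\subseteq\theta_b$. Put $\xi=[a,a,0,0,0]$, $\eta=[0,0,0,a,a]$ and
\begin{align*}
X&={\downarrow}\xi\cup\{\sigma:\sigma\text{ has source}\ne a\text{ and target }0\},\\
Y&={\downarrow}\eta\cup\{\sigma:\sigma\text{ has source }0\text{ and target}\ne a\}.
\end{align*}
These are down-sets, because the order respects types. The elements $\xi$ and $\eta$ detect whether $a\le b$. The second parts of $X$ and $Y$ are as large as possible, so that the tests at the objects $c\ne a$ impose no condition. Precisely: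
\begin{itemize}
\item $E\subseteq X;\widehat a;Y$. At the object $a$ we have $\xi\,[0,0,a,0,0]\,\eta=[a,a,a,a,a]\ge\langle a,a\rangle$. At an object $c\ne a$ we have $[c,c,1,0,0]\in X$, $[0,0,1,c,c]\in Y$ and $[c,c,1,0,0]\,[0,0,a,0,0]\,[0,0,1,c,c]=[c,c,1,c,c]\ge\langle c,c\rangle$.
\item $E\not\subseteq X;\widehat b;Y$. An element of $X;\widehat b;Y$ of type $(a,a)$ is below a product $\sigma\pi\tau$ with $\sigma\in X$ of source $a$, $\pi\in\widehat b$, and $\tau\in Y$ of target $a$. Then $\sigma\le\xi$ and $\tau\le\eta$, so the element is below $\xi\,[0,0,b,0,0]\,\eta=[a,a,b,a,a]$. But $\langle a,a\rangle\not\le[a,a,b,a,a]$, because $a\not\le b$.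
\item $Y;X\subseteq\widehat1$, because all elements of $Y;X$ have type $(0,0)$.
\end{itemize}
By Lemma~\ref{lem:basic}(b) there is $r\in U$ with $(r,r)\notin\varphi(X;\widehat b;Y)$. By reflexivity, $(r,r)\in\varphi(E)\subseteq\varphi(X;\widehat a;Y)$, so there are $u,v$ with $(r,u)\in\varphi(X)$, $(u,v)\in\varphi(\widehat a)$, $(v,r)\in\varphi(Y)$. The path $v\to r\to u$ gives $(v,u)\in\varphi(Y;X)\subseteq\varphi(\widehat1)$, and \eqref{eq:claim} gives $(v,u)\in\varphi(\widehat a)$. Hence $(u,v)\in\theta_a$. If $(u,v)$ were in $\theta_b\subseteq\varphi(\widehat b)$, then $(r,r)$ would be in $\varphi(X;\widehat b;Y)$. So $\theta_a\not\subseteq\theta_b$.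

If $a\ne b$, then $a\not\le b$ or $b\not\le a$, so $\theta_a\ne\theta_b$. The case $a=1$, $b=0$ shows that $V\neq\emptyset$. Thus $(\theta_a)_{a\in L}$ on $V$ satisfies \eqref{eq:linear}.
\end{proof}

The reflexivity of $\varphi(E)$ was used three times: for the loop at the midpoint $t$ in Lemma~\ref{lem:sym}, for the reflexivity of $\theta_a$, and for the loop at $r$. For the pentagon the proposition says that the finite algebra $A(N_5)$ has no reflexive representation, in contrast to Example~\ref{ex:square}.

\section{A linear lattice gives a representation with identity}\label{sec:linrep}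

We first check that the relations \eqref{eq:R} obey the rules of $\Sigma(L)$. The inclusions in $T_c\times T_{c'}$ stated in \eqref{eq:R} hold because $\rho_d\subseteq\rho_c$ and $\rho_{d'}\subseteq\rho_{c'}$.

\begin{lemma}\label{lem:R}
Let $L$ be a bounded lattice, let $(\rho_a)_{a\in L}$ on $\Omega$ satisfy \eqref{eq:linear}, and let $R_\sigma$ $(\sigma\in\Sigma(L))$ be the relations \eqref{eq:R} on $U=\bigcup_{c\in L}T_c$.
\begin{enumerate}
\item[(a)] $R_\sigma;R_\tau=R_{\sigma\tau}$ if $\sigma\tau$ is defined, and $R_\sigma;R_\tau=\emptyset$ otherwise.
\item[(b)] $R_\sigma\cap R_\tau=R_{\sigma\wedge\tau}$ if $\sigma,\tau$ have the same type, and $R_\sigma\cap R_\tau=\emptyset$ otherwise. In particular $\sigma\le\tau$ implies $R_\sigma\subseteq R_\tau$.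
\end{enumerate}
\end{lemma}

\begin{proof}
The sets $T_c$ are pairwise disjoint and $R_\sigma\subseteq T_c\times T_{c'}$ for $\sigma$ of type $(c,c')$. This proves the two statements about $\emptyset$.

(a) Let $\sigma=[c,d,a,d',c']$ and $\tau=[c',f,b,f',c'']$. The pair $((c,x,y),(c'',x'',y''))$ lies in $R_\sigma;R_\tau$ if and only if $x\mathrel{\rho_d}y$, $x''\mathrel{\rho_{f'}}y''$, and there is a point $(c',x',y')\in T_{c'}$ with $y\mathrel{\rho_a}x'$, $x'\mathrel{\rho_{d'}}y'$, $x'\mathrel{\rho_f}y'$, $y'\mathrel{\rho_b}x''$. The condition $x'\mathrel{\rho_{c'}}y'$ for membership in $T_{c'}$ follows from $x'\mathrel{\rho_{d'}}y'$. So the last requirement says $(y,x'')\in\rho_a;\rho_{d'\wedge f};\rho_b=\rho_{a\vee(d'\wedge f)\vee b}$, and $R_\sigma;R_\tau=R_{\sigma\tau}$. The relation $R_{\langle c,g\rangle}$ is the identity on the points $(c,x,y)$ with $x\mathrel{\rho_g}y$. Composing with it on the left or on the right adds the condition $x\mathrel{\rho_g}y$ at the first or second point of the pair. Since $\rho_g\cap\rho_d=\rho_{g\wedge d}$, this replaces the adjacent entry $d$ by $g\wedge d$, as in the three rules for products with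 a test.

(b) For two arrows or two tests use $\rho_f\cap\rho_g=\rho_{f\wedge g}$ in each entry. The relation $R_{\langle c,g\rangle}\cap R_{[c,d,a,d',c]}$ consists of the pairs $(t,t)$, $t=(c,x,y)$, with $x\mathrel{\rho_g}y$, $x\mathrel{\rho_d}y$, $y\mathrel{\rho_a}x$, $x\mathrel{\rho_{d'}}y$. Since $\rho_a$ is symmetric, this is $R_{\langle c,g\wedge d\wedge a\wedge d'\rangle}$. If $\sigma\le\tau$, then $R_\sigma=R_{\sigma\wedge\tau}\subseteq R_\tau$.
\end{proof}

A down-set $I$ will be represented by the union of the $R_\sigma$ with $\sigma\in I$. For an arbitrary family $(\rho_a)$ this map need not be injective, for two reasons. First, $\rho_a$ may be covered by relations $\rho_f$ with $a\not\le f$: in the subspace lattice of the plane over the two-element field, the full relation is the union of the relations $\rho_W$ of the three lines $W$. Second, if $\rho_0$ is the identity, then $R_{[0,0,0,0,0]}=R_{\langle0,0\rangle}$, although the arrow is not below the test. A power of $\Omega$ removes the first defect, and doubling the points removes the second.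

\begin{lemma}\label{lem:generic}
Let $L$ be a linear lattice. There is a family $(\rho_a)_{a\in L}$ of equivalence relations on a set $Z$ satisfying \eqref{eq:linear} such that for all $a_1,a_2,a_3\in L$ there are $z_0,z_1,z_2,z_3\in Z$ with $z_0\ne z_2$ and
\begin{equation}\label{eq:generic}
z_{i-1}\mathrel{\rho_f}z_i\iff a_i\le f\qquad(i=1,2,3,\ f\in L).
\end{equation}
\end{lemma}

\begin{proof}
Let $(\rho^\circ_a)$ on $\Omega$ satisfy \eqref{eq:linear}. Put $K=\{1,2,3\}\times L$ and $Z=\Omega^K\times\{0,1\}$, and let $(x,i)\mathrel{\rho_a}(y,j)$ mean that $x(k)\mathrel{\rho^\circ_a}y(k)$ for all $k\in K$. These are equivalence relations and $\rho_{a\wedge b}=\rho_a\cap\rho_b$. We have $\rho_{a\vee b}=\rho_a;\rho_b$, since midpoints can be chosen in each coordinate separately. Constant functions show that $a\mapsto\rho_a$ is injective.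

Given $a_1,a_2,a_3$, define $x_0,\dots,x_3\in\Omega^K$ as follows. At a coordinate $(i,f)$ with $a_i\not\le f$ choose $(p,q)\in\rho^\circ_{a_i}\setminus\rho^\circ_f$ and let $x_j(i,f)=p$ for $j<i$ and $x_j(i,f)=q$ for $j\ge i$. At a coordinate $(i,f)$ with $a_i\le f$ let all $x_j$ take the same value. Put $z_0=(x_0,0)$, $z_1=(x_1,0)$, $z_2=(x_2,1)$, $z_3=(x_3,1)$. Then $z_0\neq z_2$. The functions $x_{i-1}$ and $x_i$ differ only at coordinates of the form $(i,f)$, where their values are $\rho^\circ_{a_i}$-related. So $z_{i-1}\mathrel{\rho_{a_i}}z_i$, and hence $z_{i-1}\mathrel{\rho_f}z_i$ for $f\ge a_i$. If $a_i\not\le f$, the coordinate $(i,f)$ shows that $(z_{i-1},z_i)\notin\rho_f$.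
\end{proof}

\begin{proposition}\label{prop:linrep}
If $L$ is a bounded linear lattice, there is an injective map $\varphi\colon A(L)\to\mathcal P(U\times U)$ preserving $\cap,\cup,;,\emptyset$ with $\varphi(E)=\mathrm{Id}_U$.
\end{proposition}

\begin{proof}
Take $(\rho_a)$ on $Z$ from Lemma~\ref{lem:generic}, form $U$ and the relations $R_\sigma$ as in Lemma~\ref{lem:R} with $\Omega=Z$, and put $\varphi(I)=\bigcup_{\sigma\in I}R_\sigma$. This map preserves $\cup$ and $\emptyset$, hence inclusions. By Lemma~\ref{lem:R}(b), $\varphi(I)\cap\varphi(J)$ is the union of the $R_{\sigma\wedge\tau}$ with $\sigma\in I$, $\tau\in J$ of the same type; as $\sigma\wedge\tau\in I\cap J$, it is contained in $\varphi(I\cap J)$, and the reverse inclusion holds by monotonicity. By Lemma~\ref{lem:R}(a), $\varphi(I);\varphi(J)$ is the union of the $R_{\sigma\tau}$ with $\sigma\in I$, $\tau\in J$ and $\sigma\tau$ defined; this is $\varphi(I;J)$, because every element of $I;J$ is below such a product. Finally $\varphi(E)=\bigcup_cR_{\langle c,c\rangle}=\bigcup_c\mathrm{Id}_{T_c}=\mathrm{Id}_U$.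

For injectivity we find for each $\sigma\in\Sigma(L)$ a pair $(s,t)\in R_\sigma$ such that $(s,t)\in R_\tau$ implies $\sigma\le\tau$. This suffices: if $\sigma\in I\setminus J$, then $(s,t)\in\varphi(I)$, while $(s,t)\in\varphi(J)$ would give $\sigma\le\tau\in J$ for some $\tau$ and hence $\sigma\in J$.

Let $\sigma=[c,d,a,d',c']$. Take $z_0,\dots,z_3$ from Lemma~\ref{lem:generic} for $(a_1,a_2,a_3)=(d,a,d')$, and put $s=(c,z_0,z_1)$, $t=(c',z_2,z_3)$. Then $z_0\mathrel{\rho_d}z_1\mathrel{\rho_a}z_2\mathrel{\rho_{d'}}z_3$, so $(s,t)\in R_\sigma$. Let $(s,t)\in R_\tau$. Since $s\ne t$, the element $\tau$ is not a test, so $\tau=[c,f,b,f',c']$ with $z_0\mathrel{\rho_f}z_1\mathrel{\rho_b}z_2\mathrel{\rho_{f'}}z_3$. By \eqref{eq:generic}, $d\le f$, $a\le b$, $d'\le f'$.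

Let $\sigma=\langle c,d\rangle$. Take $z_0,z_1$ from Lemma~\ref{lem:generic} with $a_1=d$ and put $s=t=(c,z_0,z_1)$. Then $(s,t)\in R_\sigma$. Let $(s,t)\in R_\tau$. If $\tau=\langle c,f\rangle$, then $z_0\mathrel{\rho_f}z_1$, so $d\le f$. If $\tau=[c,f,b,f',c]$, then $z_0\mathrel{\rho_f}z_1\mathrel{\rho_b}z_0\mathrel{\rho_{f'}}z_1$, so $d\le f\wedge b\wedge f'$ by \eqref{eq:generic} and the symmetry of $\rho_b$. In both cases $\sigma\le\tau$.
\end{proof}

\section{Residuals come for free}\label{sec:residuals}

Let $\varphi$ be a reflexive representation of a residuated semilattice monoid $A$. From $a;(a\backslash b)\le b$ we get $\varphi(a\backslash b)\subseteq\varphi(a)\backslash\varphi(b)$, but the reverse inclusion can fail. Let $A=\{o,e\}$ with $o<e$ and with $;$ equal to $\cdot$, so that $o\backslash o=e$, and let $\varphi(o)=\emptyset$ and $\varphi(e)=\mathrm{Id}_U$ for $U=\{u,v\}$. Then $(u,v)\in\varphi(o)\backslash\varphi(o)$ but $(u,v)\notin\varphi(o\backslash o)$. The remedy is to add a point $w$ such that $(w,u)$ satisfies $o$ and $(w,v)$ does not. In general the new pairs will satisfy products $a;b$ and require new midpoints,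 so the construction has to be iterated.

\begin{proposition}\label{prop:free}
If a residuated semilattice monoid $A$ has a reflexive representation, then the $(\cdot,;,\backslash,/)$-reduct of $A$ is in $\mathrm R(\cdot,;,\backslash,/)$.
\end{proposition}

It is convenient to describe a representation by its labels: the label $\lambda(u,v)\subseteq A$ of a pair is the set of elements that hold on $(u,v)$. Preservation of $\cdot$ says that every label is a \emph{filter}, that is, an up-closed subset of $A$ closed under $\cdot$; filters may be empty. For subsets $F,G\subseteq A$ and $a\in A$ we write $F;G=\{f;g:f\in F,\ g\in G\}$ and $F;a;G=\{f;a;g:f\in F,\ g\in G\}$.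

Here is the difficulty. Suppose that $a;b\in\lambda(u,v)$ and we add a midpoint $w$ with $a\in\lambda(u,w)$, $b\in\lambda(w,v)$. If there is some $c\in\lambda(v,u)$, then $\lambda(w,w)$ must contain $b;c;a$ as well as $e$, and so $\lambda(u,v)$ must contain $a;(e\cdot(b;c;a));b$. This is the term of Lemma~\ref{lem:sym}, and nothing guarantees that it is in $\lambda(u,v)$. So midpoints cannot be added freely on cycles. We avoid the problem by keeping all cycles inside copies of the given representation, where midpoints already exist. Every new point comes with a whole new copy, and the copy is attached at a point whose loop label is as small as possible, namely ${\uparrow}e$.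

\begin{proof}[Proof of Proposition~\ref{prop:free}]
If $|A|=1$, represent its element by the full relation on a one-point set. Let $|A|>1$ and let $\varphi\colon A\to\mathcal P(U\times U)$ be a reflexive representation. Then $U\ne\emptyset$ by injectivity.

\smallskip
\emph{Step 1: a point with the smallest loop label.} For each $x\in A$ with $e\not\le x$ choose $r_x\in U$ with $(r_x,r_x)\notin\varphi(x)$, by Lemma~\ref{lem:basic}(b). Let $\Gamma=\{x\in A:e\not\le x\}\cup\{*\}$, where the extra index $*$ ensures $\Gamma\neq\emptyset$. Let $U_0=U^\Gamma$ and let $\varphi_0(a)$ be the set of pairs of elements of $U_0$ that lie in $\varphi(a)$ in every coordinate. Then $\varphi_0$ preserves $\cdot$, it preserves $;$ because midpoints can be chosen coordinatewise, $\varphi_0(e)$ is reflexive, and constant sequences show that $\varphi_0$ is injective. Put $\lambda_0(s,s')=\{a:(s,s')\in\varphi_0(a)\}$; these sets are filters. Let $r=(r_x)_{x\in\Gamma}\in U_0$ with $r_*$ arbitrary. Then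
\begin{equation}\label{eq:loop}
\lambda_0(r,r)={\uparrow}e ,
\end{equation}
because $e\in\lambda_0(r,r)$ by reflexivity, and for $e\not\le x$ the coordinate $x$ shows $x\notin\lambda_0(r,r)$.

\smallskip
\emph{Step 2: networks.} A \emph{network} is a set $W$ partitioned into \emph{blocks}, each identified with a copy of $U_0$, together with filters $\lambda(u,v)$ for $u,v\in W$, such that
\begin{enumerate}
\item[(N0)] inside each block $\lambda$ is $\lambda_0$; in particular $e\in\lambda(u,u)$ for all $u\in W$;
\item[(N1)] $\lambda(u,v);\lambda(v,w)\subseteq\lambda(u,w)$ for all $u,v,w\in W$;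
\item[(N2)] if $\lambda(u,v)\neq\emptyset$ and $\lambda(v,u)\ne\emptyset$, then $u$ and $v$ lie in the same block.
\end{enumerate}
By (N1) and (N2), every cycle of pairs with nonempty labels stays inside one block. A single block is a network: (N1) holds because $\varphi_0(a);\varphi_0(b)\subseteq\varphi_0(a;b)$. The copy of $r$ in a block $B$ is denoted by $r_B$.

We describe three ways to extend a network $W$ by one new block $B$, labeled inside by $\lambda_0$. The labels between old points are not changed. The new labels have the form ${\uparrow}(F;a;G)$ with filters $F,G$. Such a set is a filter: if $p\ge f;a;g$ and $p'\ge f';a;g'$ with $f,f'\in F$, $g,g'\in G$, then $p\cdot p'\ge(f\cdot f');a;(g\cdot g')$ by monotonicity. Below $x,x',y,y',u,v$ are old points and $s,s'\in B$; we write $r$ for $r_B$ in arguments of $\lambda_0$.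

\smallskip
\emph{Extension \emph{(E1)}: a midpoint.} Let $u,v$ lie in different blocks and let $a;b\in\lambda(u,v)$. Put
\[
\lambda(x,s)={\uparrow}\big(\lambda(x,u);a;\lambda_0(r,s)\big),\qquad
\lambda(s,y)={\uparrow}\big(\lambda_0(s,r);b;\lambda(v,y)\big).
\]
These are the labels forced by the paths $x\to u\to r_B\to s$ and $s\to r_B\to v\to y$. Suppose that $\lambda(s,y)\ne\emptyset$ and $\lambda(y,s')\neq\emptyset$. Then $\lambda(v,y)$ and $\lambda(y,u)$ are nonempty, so $\lambda(v,u)\neq\emptyset$ by (N1). Since also $\lambda(u,v)\ne\emptyset$, this contradicts (N2) for the old network. The case $s=s'$ shows that (N2) persists, and (N1) is vacuous for triples $(s,y,s')$. Triples of old points and triples in $B$ satisfy (N1) already. Five patterns remain. Since $;$ is monotone and labels are up-closed, it is enough to treat the generators of the new labels.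
\begin{itemize}
\item $(x,s,y)$. Let $f\in\lambda(x,u)$, $g\in\lambda_0(r,s)$, $g'\in\lambda_0(s,r)$, $h\in\lambda(v,y)$. Then $g;g'\in\lambda_0(r,r)$, so $g;g'\ge e$ by \eqref{eq:loop}. Hence $(f;a;g);(g';b;h)\ge f;(a;b);h$, and $f;(a;b);h\in\lambda(x,y)$ by (N1) along $x\to u\to v\to y$. This is the case for which Step 1 was needed.
\item $(x,x',s)$. If $k\in\lambda(x,x')$, $f\in\lambda(x',u)$, $g\in\lambda_0(r,s)$, then $k;f\in\lambda(x,u)$, so $k;(f;a;g)=(k;f);a;g\in\lambda(x,s)$.
\item $(x,s,s')$. If $f\in\lambda(x,u)$, $g\in\lambda_0(r,s)$, $k\in\lambda_0(s,s')$, then $g;k\in\lambda_0(r,s')$, so $(f;a;g);k=f;a;(g;k)\in\lambda(x,s')$.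
\item $(s,y,y')$. If $g\in\lambda_0(s,r)$, $h\in\lambda(v,y)$, $k\in\lambda(y,y')$, then $h;k\in\lambda(v,y')$, so $(g;b;h);k=g;b;(h;k)\in\lambda(s,y')$.
\item $(s,s',y)$. If $k\in\lambda_0(s,s')$, $g\in\lambda_0(s',r)$, $h\in\lambda(v,y)$, then $k;g\in\lambda_0(s,r)$, so $k;(g;b;h)=(k;g);b;h\in\lambda(s,y)$.
\end{itemize}
So the result is a network. Since $e$ lies in $\lambda(u,u)$, $\lambda(v,v)$ and $\lambda_0(r,r)$, we have $a=e;a;e\in\lambda(u,r_B)$ and $b=e;b;e\in\lambda(r_B,v)$.

\smallskip
\emph{Extension \emph{(E2)}: a witness for $\backslash$.} Let $u\in W$ and $a\in A$. Put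
\[
\lambda(s,y)={\uparrow}\big(\lambda_0(s,r);a;\lambda(u,y)\big),\qquad \lambda(y,s)=\emptyset .
\]
(N2) persists, since labels from old to new points are empty. For the same reason (N1) is vacuous for the patterns $(x,s,y)$, $(x,x',s)$, $(x,s,s')$, $(s,y,s')$, each of which has such a label among the two factors. The patterns $(s,y,y')$ and $(s,s',y)$ are the last two computations in (E1) with $a,u$ in place of $b,v$. We have $a\in\lambda(r_B,u)$. Moreover, for every old point $v$ and every $b\in A$,
\begin{equation}\label{eq:E2}
b\in\lambda(r_B,v)\quad\Longrightarrow\quad a\backslash b\in\lambda(u,v).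
\end{equation}
Indeed, let $z;a;h\le b$ with $z\in\lambda_0(r,r)$ and $h\in\lambda(u,v)$. By \eqref{eq:loop}, $z\ge e$, so $a;h\le b$, so $h\le a\backslash b$ by \eqref{eq:resid}, and $\lambda(u,v)$ is up-closed.

\smallskip
\emph{Extension \emph{(E3)}: a witness for $/$.} Let $v\in W$ and $a\in A$. Put
\[
\lambda(x,s)={\uparrow}\big(\lambda(x,v);a;\lambda_0(r,s)\big),\qquad \lambda(s,x)=\emptyset .
\]
Now the labels from new to old points are empty, so (N2) persists and only the patterns $(x,x',s)$ and $(x,s,s')$ need a check; they are the second and third computations in (E1) with $v$ in place of $u$. We have $a\in\lambda(v,r_B)$, and for every old point $u$ and every $b\in A$,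
\begin{equation}\label{eq:E3}
b\in\lambda(u,r_B)\quad\Longrightarrow\quad b/a\in\lambda(u,v),
\end{equation}
because $f;a;z\le b$ with $f\in\lambda(u,v)$ and $z\ge e$ gives $f;a\le b$ and $f\le b/a$.

\smallskip
\emph{Step 3: saturation.} The union of a chain of networks, each extending the earlier ones by new blocks without changing labels, is a network, since (N0)--(N2) involve at most three points at a time. Let $W_0$ be a single block. Given $W_n$, consider the following tasks: $(1,u,v,a,b)$ for $u,v\in W_n$ in different blocks with $a;b\in\lambda(u,v)$; and $(2,u,a)$ and $(3,u,a)$ for $u\in W_n$, $a\in A$. Well-order the tasks and, starting from $W_n$, carry them out one after another by (E1), (E2), (E3) respectively, taking unions at limit stages and at the end. The hypothesis of (E1) still holds when a task of the first kind is reached, because blocks and labels of existing points do not change. Call the result $W_{n+1}$, and let $W=\bigcup_nW_n$. Let $u,v\in W$, say $u,v\in W_n$, and $a,b\in A$. Then: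
\begin{enumerate}
\item[(S1)] If $a;b\in\lambda(u,v)$, there is $w$ with $a\in\lambda(u,w)$ and $b\in\lambda(w,v)$. If $u,v$ are in the same block, this holds because $\varphi_0(a;b)=\varphi_0(a);\varphi_0(b)$. Otherwise take $w=r_B$ for the block $B$ added by the task $(1,u,v,a,b)$.
\item[(S2)] If $a\backslash b\notin\lambda(u,v)$, there is $w$ with $a\in\lambda(w,u)$ and $b\notin\lambda(w,v)$. Take $w=r_B$ for the block added by the task $(2,u,a)$ in the passage from $W_n$ to $W_{n+1}$; the point $v$ is old at that moment, so \eqref{eq:E2} applies.
\item[(S3)] If $b/a\notin\lambda(u,v)$, there is $w$ with $a\in\lambda(v,w)$ and $b\notin\lambda(u,w)$. Use the task $(3,v,a)$ in the passage from $W_n$ to $W_{n+1}$ and \eqref{eq:E3}.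
\end{enumerate}

\smallskip
\emph{Step 4: the representation.} Let $\psi(a)=\{(u,v)\in W\times W:a\in\lambda(u,v)\}$. On a single block $\psi$ restricts to $\varphi_0$, so $\psi$ is injective. It preserves $\cdot$ because labels are filters, and $;$ by (N1) and (S1). If $a\backslash b\in\lambda(u,v)$ and $a\in\lambda(w,u)$, then $a;(a\backslash b)\in\lambda(w,v)$ by (N1), and $a;(a\backslash b)\le b$, so $b\in\lambda(w,v)$. Thus $\psi(a\backslash b)\subseteq\psi(a)\backslash\psi(b)$, and (S2) is the reverse inclusion. If $b/a\in\lambda(u,v)$ and $a\in\lambda(v,w)$, then $(b/a);a\in\lambda(u,w)$ and $(b/a);a\le b$, so $b\in\lambda(u,w)$. Thus $\psi(b/a)\subseteq\psi(b)/\psi(a)$, and (S3) is the reverse inclusion.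
\end{proof}

\begin{remark}
By Lemma~\ref{lem:basic}(c) the hypothesis of Proposition~\ref{prop:free} is also necessary. The map $\psi$ does not inherit further properties of $\varphi$. For $|A|>1$, the extension (E2) puts every $a\in A$ into the label of a pair of distinct points, so no $\psi(a)$ is empty and $\psi(e)$ is not the identity.
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:equiv}]
By Lemma~\ref{lem:AL}, $A(L)$ is a residuated semilattice monoid with unit $E$. We have $(1)\Rightarrow(6)$ by Proposition~\ref{prop:linrep}, $(6)\Rightarrow(5)$ because the identity is reflexive, and $(5)\Rightarrow(1)$ by Proposition~\ref{prop:replin}. Further $(5)\Rightarrow(2)$ by Proposition~\ref{prop:free}; $(2)\Rightarrow(3)$ and $(2)\Rightarrow(4)$ because a representation for the larger signature is one for the smaller; and $(3)\Rightarrow(5)$ and $(4)\Rightarrow(5)$ by Lemma~\ref{lem:basic}(c).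
\end{proof}

\section{Ultraproducts of the algebras $A(L_n)$}\label{sec:ultra}

Let $L_n$ $(n\ge3)$ be the lattices of Theorem~\ref{thm:haiman}. They are finite, hence bounded, and the algebras $A_n=A(L_n)$ are finite. We show that no $A_n$ is representable, while every nonprincipal ultraproduct of the $A_n$ is. Let $\mathcal U$ be a nonprincipal ultrafilter on $\{n:n\ge3\}$ and put
\[
L^*=\prod_nL_n/\mathcal U,\qquad B=\prod_nA_n/\mathcal U,
\]
where $B$ carries all the operations and constants $\cdot,+,;,\backslash,/,0,E$. By {\L}o\'s's theorem $L^*$ is a bounded lattice.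

\begin{lemma}\label{lem:Lstar}
The lattice $L^*$ is linear.
\end{lemma}

\begin{proof}
Consider the first-order language with a binary relation symbol $\rho_a$ for each $a\in L^*$, and the set $T$ of sentences saying that each $\rho_a$ is an equivalence relation, that $\rho_{a\wedge b}=\rho_a\cap\rho_b$ and $\rho_{a\vee b}=\rho_a;\rho_b$ for all $a,b$, and that $\exists x\exists y\,(\rho_a(x,y)\wedge\neg\rho_b(x,y))$ whenever $a\not\le b$. A model of $T$ witnesses that $L^*$ is linear. By compactness it suffices to find a model of each finite subset $T_0\subseteq T$.

Let $a_1,\dots,a_k$, $k\ge1$, be distinct elements of $L^*$ that include all indices of symbols occurring in $T_0$, and write $a_i=(a_i^n)/\mathcal U$. Finitely many relations of the forms $a_i\wedge a_j=a_l$, $a_i\vee a_j=a_l$, $a_i\not\le a_j$ hold among the $a_i$. By {\L}o\'s's theorem all of them hold among $a_1^n,\dots,a_k^n$ in $L_n$ for $\mathcal U$-almost all $n$, and $\{n:n>k\}\in\mathcal U$ since $\mathcal U$ is nonprincipal. Fix $n>k$ for which they hold. By Theorem~\ref{thm:haiman}(iii), the elements $a_1^n,\dots,a_k^n$ generate a proper sublattice of $L_n$,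 which is linear by (ii). Interpreting $\rho_{a_i}$ as the equivalence relation assigned to $a_i^n$ gives a model of $T_0$.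
\end{proof}

The algebra $B$ need not be all of $A(L^*)$, since the definition of $A(L)$ quantifies over subsets of $\Sigma(L)$. It is enough that $B$ embeds.

\begin{lemma}\label{lem:embed}
There is an injective map $j\colon B\to A(L^*)$ that preserves $\cdot,+,;,\backslash,/,0$ and $E$.
\end{lemma}

\begin{proof}
We first identify $\prod_n\Sigma(L_n)/\mathcal U$ with $\Sigma(L^*)$. Given $\sigma_n\in\Sigma(L_n)$, either $\sigma_n$ is an arrow $[c_n,d_n,a_n,d'_n,c'_n]$ for $\mathcal U$-almost all $n$, or it is a test $\langle c_n,d_n\rangle$ for $\mathcal U$-almost all $n$. Send $(\sigma_n)/\mathcal U$ to the arrow or test of $\Sigma(L^*)$ whose entries are the classes of the sequences of entries. The side conditions, the order, the domain of the product and its value are given in Definition~\ref{def:Sigma} by lattice formulas in the entries that do not depend on $L$. So by {\L}o\'s's theorem this map is a bijection that respects tests, the order, and the ternary relation $P(\sigma,\tau,\pi)$ which says that $\sigma\tau$ is defined and equal to $\pi$.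

For a bounded lattice $L$ let $M(L)$ be the two-sorted structure with sorts $\Sigma(L)$ and $A(L)$, with the order, the relation $P$ and the predicate ``is a test'' on the first sort, the operations and constants of $A(L)$ on the second, and the membership relation $\in$ between them. By Definition~\ref{def:AL} and \eqref{eq:resmember}, the universal closures of the following formulas hold in every $M(L)$:
\begin{gather*}
\forall\sigma\,(\sigma\in I\leftrightarrow\sigma\in J)\to I=J,\qquad (\tau\le\sigma\wedge\sigma\in I)\to\tau\in I,\\
\sigma\in I\cdot J\leftrightarrow(\sigma\in I\wedge\sigma\in J),\qquad \sigma\in I+J\leftrightarrow(\sigma\in I\vee\sigma\in J),\\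
\neg(\sigma\in0),\qquad \sigma\in E\leftrightarrow\sigma\text{ is a test},\\
\pi\in I;J\leftrightarrow\exists\sigma\exists\tau\exists\pi'\,(\sigma\in I\wedge\tau\in J\wedge P(\sigma,\tau,\pi')\wedge\pi\le\pi'),\\
\sigma\in I\backslash J\leftrightarrow\forall\tau\forall\pi\,((\tau\in I\wedge P(\tau,\sigma,\pi))\to\pi\in J),\\
\sigma\in J/I\leftrightarrow\forall\tau\forall\pi\,((\tau\in I\wedge P(\sigma,\tau,\pi))\to\pi\in J).
\end{gather*}
By {\L}o\'s's theorem they hold in $\prod_nM(L_n)/\mathcal U$. The sorts of this structure are $\Sigma(L^*)$ and $B$; let $\in^*$ be its membership relation, and put $j(I)=\{\sigma\in\Sigma(L^*):\sigma\in^*I\}$ for $I\in B$. The first two sentences say that $j$ is injective and that $j(I)$ is a down-set. Each of the remaining sentences describes the value of $j$ at a constant, or at the result of an operation of $B$, by the same condition that describes the corresponding constant or operation of $A(L^*)$. So $j$ preserves all of them.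
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}(a) and Theorem~\ref{thm:main}]
Let $\Lambda$ be one of the signatures in Theorem~\ref{thm:strong}. For a bounded lattice $L$,
\begin{equation}\label{eq:iff}
\text{the $\Lambda$-reduct of $A(L)$ is in $\mathrm R(\Lambda)$}\iff L\text{ is linear}.
\end{equation}
For the three residuated signatures this is the equivalence of (1) with (2), (3), (4) in Theorem~\ref{thm:equiv}. Let $\{\cdot,;,1'\}\subseteq\Lambda\subseteq\{\cdot,+,;,0,1'\}$. A representation of the $\Lambda$-reduct sends $E$ to the identity, so it gives (5) and hence (1). Conversely (1) gives (6), and the map in (6) is a representation of the $\Lambda$-reduct.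

By \eqref{eq:iff} and Theorem~\ref{thm:haiman}(i), the $\Lambda$-reduct of $A_n$ is not in $\mathrm R(\Lambda)$, for every $n\ge3$. Let $\mathcal U$ be any nonprincipal ultrafilter. By Lemma~\ref{lem:Lstar} and \eqref{eq:iff}, the $\Lambda$-reduct of $A(L^*)$ has a representation, and its composite with the map $j$ of Lemma~\ref{lem:embed} is a representation of the $\Lambda$-reduct of $B$.

Let $\chi$ be a sentence true throughout $\mathrm R(\Lambda)$, and suppose that $\chi$ fails in $A_n$ for all $n$ in an infinite set $N$. Choose a nonprincipal $\mathcal U$ with $N\in\mathcal U$. By {\L}o\'s's theorem $\chi$ fails in $B$, although the $\Lambda$-reduct of $B$ is in $\mathrm R(\Lambda)$. This contradiction shows that $\chi$ holds in $A_n$ for all but finitely many $n$.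

If $\mathrm R(\Lambda)$ were the class of models of finitely many sentences, their conjunction would hold in the $\Lambda$-reduct of some $A_n$, which would then be in $\mathrm R(\Lambda)$. So $\mathrm R(\Lambda)$ is not finitely axiomatizable. The cases $\Lambda=(\cdot,;,\backslash)$ and $\Lambda=(\cdot,;,\backslash,/)$ are Theorem~\ref{thm:main}.
\end{proof}

Theorem~\ref{thm:haiman} entered only through (i) and through Lemma~\ref{lem:Lstar}; nothing else about the lattices $L_n$ was used, apart from their finiteness.

\section{A recursive universal axiomatization}\label{sec:recursive}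

\begin{proof}[Proof of Theorem~\ref{thm:strong}(b)]
The idea is to treat an algebra together with a representation as one first-order structure. Consider the one-sorted language with unary predicates $P_A$ and $P_U$, a ternary predicate $\mathrm{Rep}(a,u,v)$, and a relation symbol for the graph of each operation and constant of $\Lambda$. Let $T_\Lambda$ be the finite set of sentences saying that
\begin{itemize}
\item $P_A$ and $P_U$ partition the universe and $P_A$ is nonempty ($P_U$ may be empty);
\item the graph symbols define operations and constants on $P_A$;
\item if $a\ne b$ are in $P_A$, there are $u,v$ in $P_U$ such that exactly one of $\mathrm{Rep}(a,u,v)$, $\mathrm{Rep}(b,u,v)$ holds;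
\item $\mathrm{Rep}$ satisfies the set-theoretic definition of each symbol of $\Lambda$; for example, if $c$ is the value of $\backslash$ at $a,b$ and $u,v$ are in $P_U$, then
\[
\mathrm{Rep}(c,u,v)\leftrightarrow\forall w\,\big(P_U(w)\to(\mathrm{Rep}(a,w,u)\to\mathrm{Rep}(b,w,v))\big).
\]
\end{itemize}
The \emph{$P_A$-part} of a model of $T_\Lambda$ is the $\Lambda$-algebra on $P_A$ given by the graph symbols. It is in $\mathrm R(\Lambda)$, by the representation $a\mapsto\{(u,v)\in P_U\times P_U:\mathrm{Rep}(a,u,v)\}$. Conversely, an algebra $A$ with a representation $\varphi$ over $U$ is isomorphic to the $P_A$-part of the model on the disjoint union of $A$ and $U$ in which $\mathrm{Rep}(a,u,v)$ means $(u,v)\in\varphi(a)$. So $\mathrm R(\Lambda)$ is the class of algebras isomorphic to $P_A$-parts of models of $T_\Lambda$.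

An ultraproduct of models of $T_\Lambda$ is a model of $T_\Lambda$, and its $P_A$-part is isomorphic to the ultraproduct of the $P_A$-parts, both by {\L}o\'s's theorem. Hence $\mathrm R(\Lambda)$ is closed under ultraproducts. It is closed under isomorphism by definition, and under subalgebras because a representation restricts to a subalgebra. Therefore $\mathrm R(\Lambda)$ is axiomatized by the set $\Theta$ of universal $\Lambda$-sentences true throughout $\mathrm R(\Lambda)$.

For a $\Lambda$-sentence $\chi$ let $\chi^A$ be obtained by expressing terms through the graph symbols and restricting all quantifiers to $P_A$. The map $\chi\mapsto\chi^A$ is computable, and a model of $T_\Lambda$ satisfies $\chi^A$ if and only if its $P_A$-part satisfies $\chi$. So $\chi\in\Theta$ if and only if $\chi$ is universal and $\chi^A$ is a consequence of $T_\Lambda$. By the completeness theorem $\Theta$ is recursively enumerable.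

Finally we use Craig's trick. Let $\forall\bar x_1\,\theta_1,\forall\bar x_2\,\theta_2,\dots$ be a computable enumeration of $\Theta$, and replace the $k$th sentence by the equivalent universal sentence $\forall\bar x_k\,(\theta_k\wedge\dots\wedge\theta_k)$ with $k$ conjuncts. The $k$th new sentence has length at least $k$, so a sentence of length $\ell$ belongs to the new set if and only if it is one of the first $\ell$ new sentences. The new set is therefore recursive, and it axiomatizes $\mathrm R(\Lambda)$. By part (a) every set of axioms for $\mathrm R(\Lambda)$ is infinite.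
\end{proof}

\begin{thebibliography}{9}

\bibitem{Haiman}
M.~Haiman, \emph{Arguesian lattices which are not linear}, Bull. Amer. Math. Soc. (N.S.) \textbf{16} (1987), 121--123.

\bibitem{LSR}
\emph{Lower semilattice-ordered residuated semigroups and substructural logics},
\texttt{https://philpapers.org/\allowbreak go.pl?\allowbreak id=MIKLSR-2\allowbreak\&proxyId=\allowbreak\&u=http\%3A\%2F\%2F\allowbreak eprints.bbk.ac.uk\allowbreak\%2F13343\%2F7\%2F\allowbreak MeetLambekBiron.pdf}

\end{thebibliography}
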